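\title{Infinitely many minimal $\mathcal{R}_{\min}(K_3,K_3)$-saturated graphs}

\begin{abstract}
A graph $G$ is $\mathcal{R}_{\min}(K_3,K_3)$-saturated if its edges can be colored red and blue with no monochromatic triangle, but those of $G+e$ cannot, for every non-edge $e$. We show that there is no finite list of non-complete saturated graphs such that every non-complete saturated graph contains a member of the list. For every odd $g\ge 19$ and every $n\ge (g+6)^2+g^2$ we construct a saturated graph on $n$ vertices that does not contain $K_6$ minus an edge and whose subgraphs on fewer than $g$ vertices are $5$-colorable; such a graph has no non-complete saturated subgraph on fewer than $g$ vertices. The construction is a product of two triangle-free graphs whose only cycles are long and odd, with an independent set of further vertices that block the non-edges.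
\end{abstract}

\section{The question and the results}

Graphs are finite and simple, $H\subset G$ means that $G$ has a subgraph (not necessarily induced) isomorphic to $H$, and $G$ is \emph{$H$-free} if $H\not\subset G$. A \emph{coloring} of a graph assigns red or blue to each edge; it is \emph{good} if no triangle is monochromatic. The term \emph{$k$-colorable} always refers to proper colorings of the vertices. A graph is \emph{Ramsey} (for the pair $(K_3,K_3)$) if it has no good coloring, and \emph{Ramsey-minimal} if it is Ramsey but no proper subgraph of it is. The family of Ramsey-minimal graphs is denoted by $\mathcal{R}_{\min}(K_3,K_3)$.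

For a family $\mathcal{F}$ of graphs, a graph $G$ is \emph{$\mathcal{F}$-saturated} if $G$ contains no member of $\mathcal{F}$, but $G+e$ contains one for every non-edge $e$ of $G$. A graph contains a Ramsey-minimal graph exactly when it is Ramsey. So $G$ is $\mathcal{R}_{\min}(K_3,K_3)$-saturated, or \emph{saturated} for short, exactly when $G$ has a good coloring and $G+e$ has none, for every non-edge $e$. A good coloring splits the edges into two triangle-free graphs, so the saturated graphs are the edge-maximal unions of two triangle-free graphs. They are plentiful: adding edges one at a time, for as long as possible, turns any graph that is not Ramsey into a saturated graph on the same vertex set.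

Recall the two facts behind the Ramsey number $R(3,3)=6$. The graph $K_5$ on $\mathbb{Z}_5$ has the \emph{pentagon coloring}, in which $ij$ is red if $i-j=\pm1$ and blue if $i-j=\pm2$; both color classes are $5$-cycles, so the coloring is good. The graph $K_6$ is Ramsey: a vertex has three edges of one color, say red, and their other ends span either a red edge or a blue triangle. Thus $K_1,\dots,K_5$ are saturated for the vacuous reason that they have no non-edge, and larger complete graphs are not saturated. We set the complete graphs aside, since every graph contains $K_1$. Call a family $\mathcal{Q}$ of non-complete saturated graphs \emph{unavoidable} if every non-complete saturated graph contains a member of $\mathcal{Q}$. The following question is posed in \cite{talk}.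

\begin{quote}
\emph{Is there a finite unavoidable family $Q_1,\dots,Q_m$?}
\end{quote}

The first examples suggest that there is. Take a complete $5$-partite graph with five nonempty classes and at least six vertices. Coloring each edge as the pentagon coloring colors the corresponding pair of classes gives a good coloring, and any new edge lies inside a class and completes a $K_6$. These graphs are therefore saturated, and all of them contain the smallest one, $K_6^-=K_{2,1,1,1,1}$, which is $K_6$ minus an edge. We shall see in Lemma~\ref{lem:five} that there are no other $5$-colorable examples. One might guess that saturation always forces such a dense spot, so that $K_6^-$, perhaps with a few companions, forms an unavoidable family. It does not.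

\begin{theorem}\label{thm:main}
For every $N$ there is a non-complete saturated graph $G$ that contains no non-complete saturated graph on at most $N$ vertices as a subgraph. Hence there is no finite unavoidable family.
\end{theorem}

The second statement follows from the first with $N=\max_i|V(Q_i)|$. Let $\mathcal{M}$ be the set, up to isomorphism, of non-complete saturated graphs that have no proper non-complete saturated subgraph.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] Let $g\ge 19$ be odd. For every $n\ge (g+6)^2+g^2$ there is a saturated graph on $n$ vertices that is $K_6^-$-free, in which every subgraph on fewer than $g$ vertices is $5$-colorable, and which contains no non-complete saturated subgraph on fewer than $g$ vertices.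
\item[(b)] A family of non-complete saturated graphs is unavoidable if and only if it contains all of $\mathcal{M}$. The set $\mathcal{M}$ is an infinite antichain under $\subset$. For every odd $g\ge19$ it has a member whose order lies in the interval $[\,g,\ (g+6)^2+g^2\,]$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:five} reduces Theorem~\ref{thm:main} to finding saturated graphs that are $K_6^-$-free and locally $5$-colorable. Section~\ref{sec:odd} shows how odd cycles of any length force colors. Section~\ref{sec:product} uses this to find a $K_6^-$-free saturated graph on $25$ vertices, a product of two $5$-cycles, and explains what breaks for longer cycles. Sections~\ref{sec:X}--\ref{sec:local} repair the product and prove Theorem~\ref{thm:main}; Section~\ref{sec:all} proves Theorem~\ref{thm:strong}.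

\section{Saturated graphs that are 5-colorable}\label{sec:five}

A \emph{homomorphism} $\varphi\colon H\to F$ is a map of vertices that sends edges to edges. It sends triangles to triangles, so a good coloring of $F$ \emph{pulls back} to a good coloring of $H$, in which $uv$ gets the color of $\varphi(u)\varphi(v)$. A proper vertex coloring with five colors is a homomorphism to $K_5$; hence no $5$-colorable graph is Ramsey.

\begin{lemma}\label{lem:five}
Let $Q$ be a non-complete saturated graph that is $5$-colorable. Then $Q$ is complete $5$-partite with five nonempty classes and at least six vertices. In particular $K_6^-\subset Q$.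
\end{lemma}

\begin{proof}
If $Q$ had at most five vertices, then $Q+e\subset K_5$ for a non-edge $e$, and $Q+e$ would not be Ramsey. So $Q$ has at least six vertices. Partition them into five independent sets. While some class is empty, another class has at least two vertices, and we move one of them to the empty class; so we may assume that all five classes are nonempty. If two vertices in different classes were non-adjacent, adding the edge between them would leave the graph $5$-colorable, hence not Ramsey. So $Q$ is complete $5$-partite. One vertex from each class and a second vertex from some class span a $K_6^-$.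
\end{proof}

\begin{corollary}\label{cor:reduction}
Let $G$ be a $K_6^-$-free graph in which every subgraph on fewer than $g$ vertices is $5$-colorable. Then $G$ has no non-complete saturated subgraph on fewer than $g$ vertices.
\end{corollary}

\begin{proof}
Such a subgraph $Q$ would be $5$-colorable, and Lemma~\ref{lem:five} would give $K_6^-\subset Q\subset G$.
\end{proof}

Our task is to make a graph as in Corollary~\ref{cor:reduction} saturated. Adding edges greedily gives no control over copies of $K_6^-$, so the graph has to be built explicitly. The graph $K_6^-$ is the union of two copies of $K_5$ with four common vertices, so $G$ is $K_6^-$-free if and only if no two distinct copies of $K_5$ in $G$ share four vertices. We shall control the copies of $K_5$ through the following form of the uniqueness of the pentagon coloring.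

\begin{lemma}\label{lem:K5}
Let $A$ and $B$ be triangle-free graphs on the same five vertices such that every pair of vertices is an edge of $A$ or of $B$. Then $A$ and $B$ are $5$-cycles, and each is the complement of the other.
\end{lemma}

\begin{proof}
The complement of $A$ is a subgraph of $B$, so $A$ has neither a triangle nor three pairwise non-adjacent vertices. Let $v$ be a vertex. Its neighbors in $A$ are pairwise non-adjacent, so there are at most two. Its non-neighbors are pairwise adjacent, so again there are at most two. As there are four vertices other than $v$, the graph $A$ is $2$-regular, and a $2$-regular graph on five vertices is a $5$-cycle, because two disjoint cycles need six vertices. The same holds for $B$. Two sets of five edges that cover all ten pairs are complementary.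
\end{proof}

\section{Odd cycles force colors}\label{sec:odd}

In a colored graph, a \emph{red common neighbor} of $u$ and $v$ is a vertex $w$ with $uw$ and $vw$ both red; blue common neighbors are defined likewise.

\begin{lemma}\label{lem:block}
Let $u,v$ be distinct non-adjacent vertices of $G$. Then $G+uv$ is Ramsey if and only if, in every good coloring of $G$, the vertices $u,v$ have both a red and a blue common neighbor.
\end{lemma}

\begin{proof}
A good coloring of $G$ extends to $G+uv$ with $uv$ red exactly when $u,v$ have no red common neighbor, and with $uv$ blue exactly when they have no blue one. Every good coloring of $G+uv$ arises by such an extension.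
\end{proof}

The condition concerns \emph{every} good coloring, so we need graphs in which the colors of many edges are forced. Two small configurations do all the forcing in this paper. We say that a cycle $C$ is \emph{joined} to a set of vertices disjoint from $C$ if every vertex of $C$ is adjacent to every vertex of the set.

\begin{lemma}\label{lem:path}
Let $uwv$ be a path and let $C$ be an odd cycle joined to $\{u,w,v\}$. In every good coloring, $uw$ and $wv$ have the same color.
\end{lemma}

\begin{proof}
Suppose that $uw$ is red and $wv$ is blue. Let $z\in C$. If $wz$ is red, then $uz$ is blue because of the triangle $uwz$; if $wz$ is blue, then $vz$ is red because of the triangle $wvz$. Let $zz'$ be an edge of $C$. If $wz$ and $wz'$ are both red, then $zz'$ is blue and so are $uz$ and $uz'$, which makes $uzz'$ a blue triangle. If $wz$ and $wz'$ are both blue, then $zz'$, $vz$ and $vz'$ are red, which makes $vzz'$ a red triangle. So the color of $wz$ alternates as $z$ goes around $C$, which is impossible on an odd cycle.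
\end{proof}

\begin{lemma}\label{lem:edge}
Let $uv$ be an edge and let $C$ be an odd cycle joined to $\{u,v\}$. In every good coloring in which $C$ is monochromatic, $uv$ has the color of $C$.
\end{lemma}

\begin{proof}
Suppose that $C$ is red and $uv$ is blue. For each $z\in C$ the triangle $uvz$ is not blue, so we can choose $f(z)\in\{u,v\}$ with $f(z)z$ red. If $zz'$ is an edge of $C$, then $f(z)\neq f(z')$, since otherwise $f(z)zz'$ is a red triangle. So $f$ is a proper $2$-coloring of an odd cycle, which does not exist.
\end{proof}

Both lemmas fail for even cycles. Pull back the pentagon coloring along the map that sends $w,u,v$ to $0,1,2$ and the vertices of $C$ alternately to $3,4$: then $uw$ is red and $wv$ is blue, and the edge $wv$ is blue while $C$ is red. On the other hand, the length of the odd cycle plays no role. This is what allows the forcing to be spread over many vertices, out of sight of any small subgraph.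

\begin{example}
Let $u,v$ be the non-adjacent vertices of $K_6^-$ and fix a good coloring. For each other vertex $w$, the remaining three vertices form a triangle joined to $\{u,w,v\}$, so $uw$ and $vw$ have the same color by Lemma~\ref{lem:path}. By Lemma~\ref{lem:K5} applied to the color classes of $K_6^- - v=K_5$, the vertex $u$ has two red and two blue edges. Hence $u,v$ have two red and two blue common neighbors. The constructions below follow this pattern, with the triangle replaced by a longer odd cycle.
\end{example}

\section{Products of triangle-free graphs}\label{sec:product}

A graph with a good coloring is a union of two triangle-free graphs, and there is a natural way to overlay two such graphs. For graphs $X$ and $Y$, let $X*Y$ have vertex set $V(X)\times V(Y)$, with $(x,y)$ adjacent to $(x',y')$ if $xx'\in E(X)$ or $yy'\in E(Y)$. In the first case the two vertices are \emph{$X$-adjacent}, in the second \emph{$Y$-adjacent}; a pair may be both. We write $x\sim x'$ for adjacency. Suppose that $X$ and $Y$ are triangle-free. Three pairwise $X$-adjacent vertices would project to a triangle of $X$, so the $X$-adjacent pairs form a triangle-free graph, and so do the $Y$-adjacent pairs. This has two consequences.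
\begin{enumerate}
\item[(A)] The \emph{standard coloring} of $X*Y$, in which an edge is blue if its ends are $X$-adjacent and red otherwise, is good.
\item[(B)] In every $K_5$ of $X*Y$, the $X$-adjacent pairs and the $Y$-adjacent pairs form two complementary $5$-cycles, by Lemma~\ref{lem:K5}.
\end{enumerate}

The product is rich in the configurations of Section~\ref{sec:odd}. The \emph{fiber} $\{x\}\times Y$ induces a copy of $Y$, and if $x\sim x'$, every vertex of $\{x\}\times Y$ is adjacent to every vertex of $\{x'\}\times Y$.

\begin{lemma}\label{lem:fiber}
Let $X$ and $Y$ be graphs without isolated vertices, each containing an odd cycle, and fix a good coloring of $X*Y$. Then there are maps $\lambda$ and $\mu$ from $V(X)$ and $V(Y)$ to $\{\mathrm{red},\mathrm{blue}\}$, constant on each component of $X$ and of $Y$, such that every edge inside $\{x\}\times Y$ has color $\lambda(x)$ and every edge inside $X\times\{y\}$ has color $\mu(y)$.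
\end{lemma}

\begin{proof}
Let $C'$ be an odd cycle of $Y$ and let $xx'\in E(X)$. Any three consecutive vertices of the cycle $\{x\}\times C'$ form a path to which the odd cycle $\{x'\}\times C'$ is joined. By Lemma~\ref{lem:path}, consecutive edges of $\{x\}\times C'$ have the same color, so this cycle is monochromatic. It is joined to the ends of every edge inside $\{x'\}\times Y$, so by Lemma~\ref{lem:edge} all these edges have its color. In particular $\{x'\}\times C'$ is monochromatic in that color, and Lemma~\ref{lem:edge} gives the same color to all edges inside $\{x\}\times Y$. Every vertex of $X$ has a neighbor, so $\lambda$ is defined everywhere, and it takes equal values at adjacent vertices. Exchanging the roles of $X$ and $Y$ gives $\mu$.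
\end{proof}

The whole method is already visible in the product of two $5$-cycles, which refutes the guess that $K_6^-$ alone is unavoidable.

\begin{example}\label{ex:C5}
\emph{The graph $P=X*Y$ with $X=Y=C_5$ is saturated and $K_6^-$-free.} Take $\mathbb{Z}_5$ as the vertex set of $C_5$, with $i\sim i\pm1$. Any two vertices of $C_5$ that are equal or non-adjacent have a common neighbor. By (A), $P$ has a good coloring.

\emph{Forced colors.} Fix any good coloring. Since $C_5$ is connected, $\lambda$ and $\mu$ of Lemma~\ref{lem:fiber} are constants. Let $(x,y)(x',y')$ be an edge whose ends are $X$-adjacent only. If $y=y'$, its color is $\mu$. Otherwise let $b$ be a common neighbor of $y$ and $y'$; the odd cycle $X\times\{b\}$ is joined to the path $(x,y),(x',y'),(x,y')$, whose second edge has color $\mu$, so the first has color $\mu$ too by Lemma~\ref{lem:path}. Exchanging the coordinates, edges whose ends are $Y$-adjacent only have color $\lambda$. The triangle $(0,0),(1,2),(2,4)$ has two edges of the first kind and one, $(0,0)(2,4)$, of the second, so $\lambda\neq\mu$.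

\emph{Common neighbors.} Let $(x,y),(x',y')$ be distinct and non-adjacent. Let $a$ be a common neighbor of $x,x'$ and $b$ a common neighbor of $y,y'$. Then $(a,y)$ is only $X$-adjacent to both vertices and $(x,b)$ is only $Y$-adjacent to both, so these are common neighbors in the two colors. By Lemma~\ref{lem:block}, $P$ is saturated.

\emph{Cliques.} By (B), the first coordinates of a $K_5$ of $P$ form a closed walk of length $5$ in $C_5$. Its five steps $\pm1$ have an odd sum divisible by $5$, so all steps are equal and the first coordinates are all of $\mathbb{Z}_5$. The same holds for the second coordinates. So four vertices of a $K_5$ determine the fifth, and $P$ is $K_6^-$-free.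
\end{example}

To use Corollary~\ref{cor:reduction} with $g$ large we want factors that look bipartite on small sets, for then a small part of the product is $4$-colorable by pairs of colors. The cycle $C_g$ with $g$ odd and large is such a factor, but $C_g*C_g$ is not saturated for $g\ge7$. If $x,x'$ are at distance $3$ on the first cycle, they have no common neighbor, so $(x,y)$ and $(x',y)$ have no blue common neighbor in the standard coloring.

The missing common neighbors must be supplied by new vertices. Let $I$ be an independent set of $X$ and $J$ an independent set of $Y$. Add to $X$ a vertex $\xi$ with neighborhood $I$ and to $Y$ a vertex $\eta$ with neighborhood $J$; both graphs stay triangle-free. In the enlarged product, the vertex $(\xi,\eta)$ is adjacent to $(x,y)$ if $x\in I$ or $y\in J$. We add many such vertices $\xi$ and $\eta$, pairwise non-adjacent, and of the enlarged product we keep only the old vertices $(x,y)$ and the \emph{hubs} $(\xi,\eta)$. The hubs form an independent set, so they cost one more vertex color, and $4+1=5$ is what Corollary~\ref{cor:reduction} allows.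

What do we need of the sets $I$? As in Example~\ref{ex:C5}, we shall force the colors of edges whose ends are adjacent in one coordinate only. For a hub to be a blue common neighbor of $(x,y)$ and $(x',y')$ we then want $x,x'\in I$ and $y,y'\notin J$; so each non-adjacent pair of a factor should lie inside one of the sets and outside another. The hubs bring new non-edges. Those between a hub and an old vertex will be handled by taking the sets maximal, and those between two hubs by making any two sets intersect. Finally, a hub creates copies of $K_5$, each through an edge of $X-I$ and an edge of $Y-J$; to keep these copies few and far apart we allow only one such edge in each factor.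

\section{The factor $X$ and its independent sets}\label{sec:X}

Fix an odd integer $g\ge19$ and a cycle $C=c_0c_1\cdots c_{g-1}$, with indices read modulo $g$. The sets $T_s=\{c_{s+2},c_{s+4},\dots,c_{s+g-1}\}$ are independent, and each leaves the single edge $c_sc_{s+1}$ uncovered. They do not intersect pairwise: $T_{s+1}$ is $T_s$ shifted by one step, so it is disjoint from $T_s$. We repair this by adding to $C$ some disjoint edges and letting each set pick one end of each; the choice is a binary word. Any two words in use should agree in some coordinate, so that the sets intersect. At the same time every non-adjacent pair of new vertices has to lie in a common set, so any two coordinates must take all four pairs of values, and a single coordinate both values. Words of length $1$ or $2$ cannot do both, since $0,1$, respectively $00,11$, would have to be used. Words of length $3$ can: let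
\[
\Omega=\{\omega_0,\omega_1,\omega_2,\omega_3\}=\{000,\,011,\,101,\,110\}
\]
be the words of even weight.
\begin{enumerate}
\item[($\Omega$1)] Any two words of $\Omega$ agree in some coordinate, because they differ in an even number of the three coordinates.
\item[($\Omega$2)] For $i\neq j$ and $a,b\in\{0,1\}$ some $\omega\in\Omega$ has $i$th coordinate $a$ and $j$th coordinate $b$: choose the third coordinate to make the weight even.
\end{enumerate}

Let $X$ be the disjoint union of $C$ and three edges $z_i^0z_i^1$, $i=1,2,3$. It has $g+6$ vertices, none isolated, and its only cycle is $C$; so $X$ is triangle-free and not bipartite. For $s\in\{0,1,\dots,g-1\}$ let $v(s)=\omega_{\lfloor s/2\rfloor \bmod 4}$, let $v(s)_i$ be its $i$th coordinate, and put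
\[
I_s=\{c_{s+2},c_{s+4},\dots,c_{s+g-1}\}\cup\{z_i^{v(s)_i}: i=1,2,3\},\qquad e_s=c_sc_{s+1}.
\]
For other integers $s$, the symbol $I_s$ refers to the residue of $s$ in $\{0,\dots,g-1\}$. The word $v(s)$ is repeated on each pair $\{2k,2k+1\}$ because membership of a given cycle vertex in $I_s$ alternates with $s$; the repetition lets every word occur both with and without that vertex.

\begin{lemma}\label{lem:sets}
\begin{enumerate}
\item[(P1)] $I_s$ is a maximal independent set of $X$, and it meets every component of $X$.
\item[(P2)] $X-I_s$ has exactly one edge, namely $e_s$.
\item[(P3)] If $x,x'\in V(X)$ are equal or non-adjacent, some $I_s$ contains both.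
\item[(P4)] If $x,x'\in V(X)$ are equal or non-adjacent, some $I_s$ contains neither.
\item[(P5)] $I_s\cap I_{s'}\neq\emptyset$ for all $s,s'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Consecutive cycle vertices of $I_s$ are two steps apart, except that $c_{s+g-1}=c_{s-1}$ and $c_{s+2}$ are three steps apart, and $I_s$ contains exactly one end of each edge $z_i^0z_i^1$. So $I_s$ is independent and meets every component. The cycle vertices outside $I_s$ are $c_s,c_{s+1},c_{s+3},c_{s+5},\dots,c_{s+g-2}$. The vertex $c_s$ has the neighbor $c_{s-1}\in I_s$, each of the others is followed on $C$ by a vertex of $I_s$, and the only adjacent pair among them is $c_s,c_{s+1}$. Each vertex $z_i^a$ outside $I_s$ has its only neighbor in $I_s$. This proves (P1) and (P2), and (P5) follows from ($\Omega$1). We prove (P3) and (P4) together, in three cases.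

\emph{Both vertices on $C$.} Since $g$ is odd, one of the two arcs between distinct vertices has even length. So we can write the pair as $c_i,c_{i+m}$ with $m$ even and $0\le m\le g-1$, where $m=0$ if the vertices are equal, and $m=g-1$ is excluded because $c_{i+g-1}\sim c_i$. The set $I_{i-2}$ contains $c_i,c_{i+2},\dots,c_{i+g-3}$, hence both vertices. For (P4), apply this to the shifted pair $c_{i+1},c_{i+m+1}$: an independent set containing these two vertices contains neither $c_i$ nor $c_{i+m}$.

\emph{Neither vertex on $C$.} Let $x=z_i^a$ and $x'=z_j^b$, where $i\ne j$, or $i=j$ and $a=b$. By ($\Omega$2) there is a word of $\Omega$ with $i$th coordinate $a$ and $j$th coordinate $b$, and one with $i$th coordinate $1-a$ and $j$th coordinate $1-b$ (for $i=j$, apply ($\Omega$2) to $i$ and any other coordinate). Every word equals $v(s)$ for some $s\in\{0,2,4,6\}$. The first word gives (P3) and the second gives (P4).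

\emph{One vertex on $C$.} Let $x=c_i$ with $0\le i\le g-1$ and $x'=z_j^b$. We have $c_i\in I_s$ if and only if the residue of $i-s$ in $\{0,\dots,g-1\}$ is even and nonzero. For $0\le s<i$ this residue is $i-s$, and for $i<s\le g-1$ it is $g-(s-i)$; in both ranges it is nonzero and its parity alternates with $s$. The integer intervals $[0,i-1]$ and $[i+1,g-1]$ have $g-1$ elements together, so one of them has at least $(g-1)/2\ge9$ elements. Nine consecutive integers contain eight consecutive ones starting at an even number, that is, four pairs $\{2k,2k+1\}$ with consecutive values of $k$. On each pair $v$ is constant, over the four pairs it takes all values of $\Omega$, and each pair contains one $s$ with $c_i\in I_s$ and one with $c_i\notin I_s$. So there is an $s$ with $c_i\in I_s$ and $v(s)_j=b$, which gives (P3), and an $s$ with $c_i\notin I_s$ and $v(s)_j=1-b$, which gives (P4).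
\end{proof}

The last case is where the bound $g\ge19$ comes from.

\section{The graph $G_g$ is saturated}\label{sec:G}

Let $Y$ be a second copy of $X$, with cycle $C'=c'_0c'_1\cdots c'_{g-1}$, sets $J_t$ (the copies of $I_t$) and edges $f_t=c'_tc'_{t+1}$. Let $X^+$ be obtained from $X$ by adding pairwise non-adjacent vertices $\xi_0,\dots,\xi_{g-1}$, where $\xi_s$ has neighborhood $I_s$, and let $Y^+$ be obtained from $Y$ by adding $\eta_0,\dots,\eta_{g-1}$ with neighborhoods $J_0,\dots,J_{g-1}$. Since these neighborhoods are independent, $X^+$ and $Y^+$ are triangle-free. Let $G=G_g$ be the subgraph of $X^+*Y^+$ induced by the \emph{main vertices} $(x,y)\in V(X)\times V(Y)$ and the \emph{hubs} $h_{st}=(\xi_s,\eta_t)$, $0\le s,t\le g-1$. Explicitly: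
\begin{itemize}
\item $(x,y)\sim(x',y')$ if and only if $x\sim x'$ in $X$ or $y\sim y'$ in $Y$;
\item $h_{st}\sim(x,y)$ if and only if $x\in I_s$ or $y\in J_t$;
\item hubs are pairwise non-adjacent.
\end{itemize}
The graph $G$ has $(g+6)^2+g^2$ vertices and is not complete. In $G$, we call two vertices $X$-adjacent or $Y$-adjacent if their first coordinates are adjacent in $X^+$ or their second coordinates in $Y^+$. Facts (A) and (B) for $X^+*Y^+$ pass to the subgraph $G$; in particular $G$ has a good coloring.

A coloring of $G$ is \emph{normalized} if the edge $\varepsilon=(c_0,c'_0)(c_1,c'_0)$ is blue. Exchanging the two colors, if necessary, normalizes any coloring.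

\begin{proposition}\label{prop:rigid}
Every normalized good coloring of $G$ satisfies:
\begin{enumerate}
\item[(F1)] $(x,y)(x',y)$ is blue whenever $x\sim x'$, and $(x,y)(x,y')$ is red whenever $y\sim y'$;
\item[(F2)] $h_{st}(x,y)$ is blue if $x\in I_s$ and $y\notin J_t$, and red if $x\notin I_s$ and $y\in J_t$.
\end{enumerate}
\end{proposition}

\begin{proof}
The main vertices induce $X*Y$, so Lemma~\ref{lem:fiber} provides maps $\lambda$ and $\mu$. Since $X$ and $Y$ are disconnected, the lemma does not yet say that these maps are constant; the hubs will tie the components together. Fix $s$ and $t$.

\emph{Hub edges take the colors of fibers.} Let $x\in I_s$ and $y\notin J_t$. Choose a neighbor $x'$ of $x$ in $X$ and, by maximality of $J_t$, a neighbor $b\in J_t$ of $y$. The odd cycle $C\times\{b\}$ is joined to the path $h_{st},(x,y),(x',y)$: to $h_{st}$ because $b\in J_t$, and to the two main vertices because $b\sim y$. By Lemma~\ref{lem:path}, the edge $h_{st}(x,y)$ has the color $\mu(y)$ of $(x,y)(x',y)$. If instead $x\notin I_s$ and $y\in J_t$, choose $y'\sim y$ and $a\in I_s$ with $a\sim x$; the odd cycle $\{a\}\times C'$ is joined to the path $h_{st},(x,y),(x,y')$, so $h_{st}(x,y)$ has color $\lambda(x)$.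

\emph{The maps are constant and different.} Write $\lambda(C)$ and $\mu(C')$ for the values on the two cycles. Let $x\in I_s$. The ends $c'_t,c'_{t+1}$ of $f_t$ lie outside $J_t$ by (P2), so the triangle $h_{st},(x,c'_t),(x,c'_{t+1})$ has two edges of color $\mu(C')$ and one of color $\lambda(x)$. Hence $\lambda(x)\neq\mu(C')$. As $I_s$ meets every component of $X$, the map $\lambda$ is constant, with the value opposite to $\mu(C')$. In the same way, for $y\in J_t$ the triangle $h_{st},(c_s,y),(c_{s+1},y)$ has two edges of color $\lambda(C)$ and one of color $\mu(y)$, so $\mu$ is constant, with the value opposite to $\lambda(C)$. The edge $\varepsilon$ has color $\mu(c'_0)$, so $\mu$ is blue and $\lambda$ is red. This is (F1), and the previous paragraph gives (F2).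
\end{proof}

\begin{proposition}\label{prop:sat}
The graph $G$ is saturated.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:block}, whose condition is symmetric in the two colors, it suffices to find a blue and a red common neighbor for each non-adjacent pair in each normalized good coloring. There are three kinds of pairs.

\emph{Two main vertices $(x,y),(x',y')$.} Here $x,x'$ are equal or non-adjacent, and so are $y,y'$. By (P3) in $X$ and (P4) in $Y$ there are $s,t$ with $x,x'\in I_s$ and $y,y'\notin J_t$; by (F2), $h_{st}$ is a blue common neighbor. By (P4) in $X$ and (P3) in $Y$ there are $s',t'$ with $x,x'\notin I_{s'}$ and $y,y'\in J_{t'}$; then $h_{s't'}$ is a red common neighbor.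

\emph{A hub $h_{st}$ and a main vertex $(x,y)$.} Here $x\notin I_s$ and $y\notin J_t$. By maximality there are $a\in I_s$ with $a\sim x$ and $b\in J_t$ with $b\sim y$. The vertex $(a,y)$ is joined in blue to $h_{st}$ by (F2) and to $(x,y)$ by (F1). The vertex $(x,b)$ is joined in red to $h_{st}$ by (F2) and to $(x,y)$ by (F1).

\emph{Two hubs $h_{st},h_{s't'}$.} By (P5) there are $x\in I_s\cap I_{s'}$ and $y\in J_t\cap J_{t'}$. A graph that is not bipartite is not covered by two independent sets, so there are also $\bar x\notin I_s\cup I_{s'}$ in $X$ and $\bar y\notin J_t\cup J_{t'}$ in $Y$. By (F2), $(x,\bar y)$ is a blue and $(\bar x,y)$ a red common neighbor.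
\end{proof}

\section{Small subgraphs and cliques of $G_g$}\label{sec:local}

\begin{lemma}\label{lem:local}
Every subgraph of $G$ on fewer than $g$ vertices is $5$-colorable, and $4$-colorable if it contains no hub.
\end{lemma}

\begin{proof}
Let $A\subseteq V(X)$ and $B\subseteq V(Y)$ be the sets of first and second coordinates of the main vertices of the subgraph. They have fewer than $g$ elements, and the only cycles of $X$ and $Y$ have $g$ vertices, so $X[A]$ and $Y[B]$ are forests. Take proper $2$-colorings $\alpha$ of $X[A]$ and $\beta$ of $Y[B]$, and give $(x,y)$ the color $(\alpha(x),\beta(y))$. Adjacent main vertices differ in $\alpha$ or in $\beta$. The hubs are independent and get a fifth color.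
\end{proof}

It remains to exclude $K_6^-$, and for this we list the possible copies of $K_5$. For $0\le s,t\le g-1$ put
\begin{align*}
K_{st}&=\{(c_{s-1},c'_t),\ (c_s,c'_{t+2}),\ (c_{s+1},c'_{t-1}),\ (c_{s+2},c'_{t+1})\},\\
K'_{st}&=\{(c_{s-1},c'_{t+1}),\ (c_s,c'_{t-1}),\ (c_{s+1},c'_{t+2}),\ (c_{s+2},c'_t)\};
\end{align*}
see Figure~\ref{fig:cliques}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray!50] (1,1) grid (4,4);
\node at (1,0.5) {$c_{s-1}$};
\node at (2,0.5) {$c_{s}$};
\node at (3,0.5) {$c_{s+1}$};
\node at (4,0.5) {$c_{s+2}$};
\node at (0.3,1) {$c'_{t-1}$};
\node at (0.3,2) {$c'_{t}$};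
\node at (0.3,3) {$c'_{t+1}$};
\node at (0.3,4) {$c'_{t+2}$};
\draw[thick] (1,2)--(2,4)--(3,1)--(4,3);
\draw[thick,dashed] (3,1)--(1,2)--(4,3)--(2,4);
\fill (1,2) circle (3pt) (2,4) circle (3pt) (3,1) circle (3pt) (4,3) circle (3pt);
\draw[fill=white] (1,3) circle (3pt) (2,1) circle (3pt) (3,4) circle (3pt) (4,2) circle (3pt);
\end{tikzpicture}
\caption{The main vertices $(x,y)$ of $G_g$ with $x\in\{c_{s-1},\dots,c_{s+2}\}$ and $y\in\{c'_{t-1},\dots,c'_{t+2}\}$, drawn as grid points. Two points are adjacent if they lie in consecutive columns or in consecutive rows. A $K_5$ through the hub $h_{st}$ uses the four black points $K_{st}$ or the four white points $K'_{st}$. Among the black points, solid segments join consecutive columns and dashed segments join consecutive rows.}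
\label{fig:cliques}
\end{figure}

\begin{lemma}\label{lem:cliques}
The vertex set of every $K_5$ in $G$ has the form $\{h_{st}\}\cup K_{st}$ or $\{h_{st}\}\cup K'_{st}$.
\end{lemma}

\begin{proof}
A $K_5$ contains at most one hub, since hubs are independent, and at least one, since five main vertices induce a $4$-colorable graph by Lemma~\ref{lem:local}. Let $h=h_{st}$ be its hub. By (B), we can number the main vertices $p_i=(x_i,y_i)$ so that the $X$-adjacent pairs form exactly the cycle $h\,p_1p_2p_3p_4\,h$; the $Y$-adjacent pairs then form exactly the complementary cycle $h\,p_2p_4p_1p_3\,h$.

The first cycle says that $x_1,x_4\in I_s$, that $x_2,x_3\notin I_s$, and that $x_1\sim x_2\sim x_3\sim x_4$. By (P2), $x_2x_3=e_s$, and after reversing the numbering if necessary, $x_2=c_s$ and $x_3=c_{s+1}$. The neighbors of $c_s$ are $c_{s-1}$ and $c_{s+1}\notin I_s$, so $x_1=c_{s-1}$; the neighbors of $c_{s+1}$ are $c_s\notin I_s$ and $c_{s+2}$, so $x_4=c_{s+2}$. The second cycle says that $y_2,y_3\in J_t$, that $y_4,y_1\notin J_t$, and that $y_2\sim y_4\sim y_1\sim y_3$. The same argument in $Y$ shows that $(y_2,y_4,y_1,y_3)$ is $(c'_{t-1},c'_t,c'_{t+1},c'_{t+2})$ or its reverse. In the first case $\{p_1,\dots,p_4\}=K'_{st}$, and in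 the second it is $K_{st}$.
\end{proof}

\begin{proposition}\label{prop:free}
The graph $G$ is $K_6^-$-free.
\end{proposition}

\begin{proof}
Suppose that two distinct copies of $K_5$ share four vertices. If they have the same hub $h_{st}$, their sets of main vertices are $K_{st}$ and $K'_{st}$, which are disjoint; so they share only the hub. If they have different hubs $h_{st}$ and $h_{s't'}$, the four shared vertices are all the main vertices of both. The first coordinates then give $\{c_{s-1},\dots,c_{s+2}\}=\{c_{s'-1},\dots,c_{s'+2}\}$, so $s=s'$ because $g>4$, and the second coordinates give $t=t'$. Both cases are contradictory.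
\end{proof}

\begin{remark}
The proof of Lemma~\ref{lem:cliques} uses not only that $e_s$ is unique but also that each of its ends has a single neighbor in $I_s$. This is needed: if $x_2$ had a second neighbor $x_1'\in I_s$, then $(x_1',y_1)$ would be $X$-adjacent to $h$ and $p_2$ and $Y$-adjacent to $p_3$ and $p_4$, and together with $p_1$ it would complete a $K_6^-$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $N$, choose an odd $g\ge19$ with $g>N$. The graph $G_g$ is non-complete, and it is saturated by Proposition~\ref{prop:sat}. By Lemma~\ref{lem:local}, Proposition~\ref{prop:free} and Corollary~\ref{cor:reduction}, it has no non-complete saturated subgraph on fewer than $g$ vertices.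
\end{proof}

\section{All large orders, and the minimal graphs}\label{sec:all}

To reach every order $n\ge|V(G_g)|$ we duplicate a vertex. Duplicating a vertex of a $K_5$ creates a $K_6^-$, so we pick one that lies in no $K_5$; by Lemma~\ref{lem:cliques}, any main vertex whose first coordinate is off the cycle $C$ has this property.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
Let $G=G_g$ and $p=(x_0,y_0)$, where $x_0=z_1^0$ and $y_0$ is the copy of $z_1^0$ in $Y$. For $m\ge1$ let $G^{(m)}$ be obtained from $G$ by replacing $p$ with $m$ pairwise non-adjacent \emph{clones}, each having the neighbors of $p$. As $m$ varies, the order $(g+6)^2+g^2+m-1$ of $G^{(m)}$ takes every value $n\ge(g+6)^2+g^2$. The map $\pi\colon G^{(m)}\to G$ that sends each clone to $p$ and fixes the other vertices is a homomorphism. For a clone $q$, let $T_q$ be the subgraph induced by $q$ and all vertices that are not clones; $\pi$ restricts to an isomorphism from $T_q$ to $G$.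

\emph{Saturation.} A good coloring of $G$ pulls back along $\pi$. Let $u,v$ be distinct and non-adjacent. If at most one of them is a clone, both lie in some $T_q$, and $G^{(m)}+uv$ contains $T_q+uv$, which is Ramsey by Proposition~\ref{prop:sat}. Now let $u$ and $v$ be clones, and take a good coloring of $G^{(m)}$. The edge $\varepsilon$ avoids $p$, so it lies in both $T_u$ and $T_v$. Exchanging the colors if necessary, we may assume that $\varepsilon$ is blue; then the coloring is normalized on $T_u$ and on $T_v$, and (F2) holds in both. By (P3) and (P4) for equal vertices, there are $s,t$ with $x_0\in I_s$, $y_0\notin J_t$, and $s',t'$ with $x_0\notin I_{s'}$, $y_0\in J_{t'}$. Then $h_{st}$ is a blue and $h_{s't'}$ a red common neighbor of $u$ and $v$, and $G^{(m)}+uv$ is Ramsey by Lemma~\ref{lem:block}.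

\emph{Small subgraphs.} A subgraph on fewer than $g$ vertices is mapped by $\pi$ into a subgraph of $G$ on fewer than $g$ vertices, and a proper $5$-coloring of the latter, which exists by Lemma~\ref{lem:local}, composes with $\pi$ to one of the former.

\emph{No $K_6^-$.} The homomorphism $\pi$ maps a $K_5$ of $G^{(m)}$ onto a $K_5$ of $G$, which avoids $p$ by Lemma~\ref{lem:cliques}, since $x_0\notin C$. So no clone lies in a $K_5$. Every vertex of a $K_6^-$ lies in a $K_5$, so a $K_6^-$ in $G^{(m)}$ would lie in $G-p$, contrary to Proposition~\ref{prop:free}.

Corollary~\ref{cor:reduction} now excludes non-complete saturated subgraphs on fewer than $g$ vertices.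
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
A non-complete saturated graph $H$ has finitely many subgraphs, so among its non-complete saturated subgraphs, which include $H$ itself, there is a minimal one, and this is a member of $\mathcal{M}$. Hence every family of non-complete saturated graphs that contains $\mathcal{M}$ is unavoidable. Conversely, let $\mathcal{Q}$ be unavoidable and $M\in\mathcal{M}$. Then $M$ has a subgraph isomorphic to some $Q\in\mathcal{Q}$. This subgraph is non-complete and saturated, so it is not proper, and $M$ is isomorphic to $Q$. Thus $\mathcal{Q}$ contains $\mathcal{M}$. The same argument shows that if $M\subset M'$ with $M,M'\in\mathcal{M}$, then $M$ and $M'$ are isomorphic, so $\mathcal{M}$ is an antichain. For odd $g\ge19$, the graph $G_g=G^{(1)}$ contains a member of $\mathcal{M}$, which has at least $g$ vertices by part (a) and at most $|V(G_g)|=(g+6)^2+g^2$. The orders of members of $\mathcal{M}$ are therefore unbounded, and $\mathcal{M}$ is infinite.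
\end{proof}

\begin{remark}
By Lemma~\ref{lem:five}, the graph $K_6^-$ belongs to $\mathcal{M}$ and is its only $5$-colorable member: a proper subgraph of $K_6^-$ is $5$-colorable and does not contain $K_6^-$, and a $5$-colorable member of $\mathcal{M}$ contains $K_6^-$, hence equals it. Example~\ref{ex:C5} shows that $\mathcal{M}$ has a second member on at most $25$ vertices.
\end{remark}

\begin{thebibliography}{1}
\bibitem{talk} \emph{Minimum Saturated Graphs \& Ramsey Graphs}, \texttt{http://community.middlebury.edu/\textasciitilde jschmitt/talks/IPAMtalkDec09.pdf}
\end{thebibliography}
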